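# Every even number from 4 on is a Pfaffian number

## 1. Signs of perfect matchings, and the guess "powers of four"

Give a graph an orientation and every perfect matching acquires a sign. One orientation may fail to give all perfect matchings the same sign, but a weighted sum of the signs from several orientations can always be made equal to $1$ on every perfect matching. The least number of orientations that suffices is the Pfaffian number of the graph. Which even numbers are Pfaffian numbers?

Two facts suggest a first guess. Galluccio and Loebl, and Tesler, proved that a graph embedded on an orientable surface of genus $g$ has Pfaffian number at most $4^g$. Norine proved that no graph has Pfaffian number $2$, $3$ or $5$. So the guess is: Pfaffian numbers are the powers $1,4,16,\dots$ of four, and most even numbers never occur. We first make the definitions precise and then test this guess on small graphs.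

Throughout, $G$ is a finite simple graph with vertex set $\{1,\dots,n\}$ that has at least one perfect matching, and $\mathcal M(G)$ is the set of its perfect matchings. The empty graph counts as having exactly one perfect matching, of sign $+1$.

**Definition (sign).** Let $D$ be an orientation of $G$ and let $M=\{v_1v_2,v_3v_4,\dots,v_{n-1}v_n\}\in\mathcal M(G)$, where $D$ directs each $v_{2i-1}v_{2i}$ from $v_{2i-1}$ to $v_{2i}$. The sequence $v_1v_2\dots v_n$ is the *word* of $M$, and the *sign* of $M$ on $D$ is the sign of the permutation
$$\pi_D(M)=\begin{pmatrix}1&2&3&4&\dots&n-1&n\\ v_1&v_2&v_3&v_4&\dots&v_{n-1}&v_n\end{pmatrix}.$$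

Listing the edges of $M$ in another order moves blocks of two entries, which is an even permutation, so the sign is well defined.

**Definition (Pfaffian number).** Let $\mathbf D=(D_1,\dots,D_k)$ be orientations of $G$ and $\alpha\in\mathbb R^k$. If
$$\sum_{i=1}^k\alpha_i\,\mathrm{sgn}(\pi_{D_i}(M))=1\qquad\text{for all }M\in\mathcal M(G),$$
then $(\mathbf D,\alpha)$ is a *Pfaffian $k$-pair* and $G$ is *$k$-Pfaffian*. The *Pfaffian number* $pf(G)$ is the smallest $k$ such that $G$ is $k$-Pfaffian. A graph is *Pfaffian* if it is $1$-Pfaffian.

**Example.** Take the 4-cycle with edges $12,23,34,14$. Its perfect matchings are $\{12,34\}$ and $\{14,23\}$. Direct every edge from the smaller to the larger label. The words are $1\,2\,3\,4$ and $1\,4\,2\,3$; the second has two inversions, so both signs are $+1$ and $pf(C_4)=1$. Now direct the cycle as $1\to2\to3\to4\to1$ instead. The second word becomes $4\,1\,2\,3$, with three inversions, and the signs differ. So the choice of orientation matters.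

The 4-cycle fits the guess, as do all planar graphs: genus $0$ gives $pf\le 4^0=1$. To go further by hand we need a better language.

## 2. Pfaffian numbers count characters

**Definition (character).** A *character* of $G$ is a function on $\mathcal M(G)$ of the form $\psi(M)=\prod_{e\in M}t_e$, with a sign $t_e\in\{\pm1\}$ for each edge $e$.

For example, giving one edge $e$ the sign $-1$ and all others $+1$ yields a character $\chi_e$ with $\chi_e(M)=-1$ exactly when $e\in M$. Hence
$$\tfrac12(1-\chi_e)\ \text{ is the indicator function of } e\in M. \tag{1}$$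
Products of characters are characters, and $\psi^2=1$. If $G$ is nonempty, then $-\psi$ is a character whenever $\psi$ is: reverse the signs of all edges at one fixed vertex; each perfect matching uses exactly one of them.

**Proposition 1.** Fix an orientation $D_0$ and put $s_G(M)=\mathrm{sgn}(\pi_{D_0}(M))$. Then $pf(G)$ is the least $k$ such that $s_G$ is a real linear combination of $k$ characters of $G$. This least $k$ does not depend on $D_0$ or on the labeling of the vertices.

*Proof.* Reversing an edge $e$ in an orientation transposes two entries in the word of $M$ if $e\in M$, and changes nothing otherwise. So the sign of $M$ is multiplied by $-1$ exactly when $e\in M$. Starting from $D_0$ and reversing any set of edges, we see that the functions $M\mapsto\mathrm{sgn}(\pi_D(M))$ are exactly the functions $s_G\psi$ with $\psi$ a character. Since $s_G^2=1$, the condition $\sum_i\alpha_is_G\psi_i=1$ is equivalent to $\sum_i\alpha_i\psi_i=s_G$. Changing $D_0$ multiplies $s_G$ by a character, and multiplying an equation $s_G=\sum_i\alpha_i\psi_i$ by a character gives an equation of the same kind. Relabeling the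 vertices multiplies $s_G$ by a constant sign, which the coefficients absorb. $\square$

The number $pf(G)$ is finite: the indicator function of a single matching $M$ is the product over $e\in M$ of the functions (1), so it is a combination of characters, and therefore so is every function on $\mathcal M(G)$.

**Graphs with one or two perfect matchings.** These have $pf(G)=1$. If there is one matching, then $s_G$ is constant; it is a character, since for nonempty $G$ both constants $1$ and $-1$ are, and for the empty graph $s_G=1$. If there are two matchings, take an edge $e$ in one and not in the other. Among $\pm1,\pm\chi_e$ we find all four functions from $\mathcal M(G)$ to $\{\pm1\}$, so $s_G$ is a character.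

**Why $2$ does not occur.** This part of Norine's theorem is quick. Suppose $s_G=\alpha_1\psi_1+\alpha_2\psi_2$ with $\alpha_1,\alpha_2\ne0$; we show $pf(G)=1$. For the empty graph this holds, so let $G$ be nonempty. Where $\psi_1=\psi_2$ we have $|\alpha_1+\alpha_2|=1$; where $\psi_1=-\psi_2$ we have $|\alpha_1-\alpha_2|=1$. If both situations occur, then $(\alpha_1+\alpha_2)^2=(\alpha_1-\alpha_2)^2$, so $\alpha_1\alpha_2=0$, a contradiction. If only one occurs, then $\psi_2=\pm\psi_1$, so $s_G$ is a multiple of $\psi_1$; having values $\pm1$, it equals $\psi_1$ or $-\psi_1$, which is a character. So $pf(G)=1$.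

The guess survives so far. The first graph worth a real computation is $K_{3,3}$.

## 3. The graph $K_{3,3}$ has Pfaffian number four

Let $K_{3,3}$ have classes $\{w,a,b\}$ and $\{x_1,x_2,x_3\}$. Its perfect matchings are the six bijections $\tau:\{w,a,b\}\to\{1,2,3\}$, where $\tau$ stands for the matching $\{wx_{\tau(w)},ax_{\tau(a)},bx_{\tau(b)}\}$. Let $\Sigma$ be the set of these bijections, define $\mathrm{sgn}\,\tau$ through the identification $(w,a,b)\equiv(1,2,3)$, and write $\tau$ as the triple $(\tau(w),\tau(a),\tau(b))$. Split $\Sigma$ into
$$A=\{\tau:\tau(w)=1\},\qquad B=\{\tau:\tau(w)\in\{2,3\}\},$$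
so that $|A|=2$ and $|B|=4$.

| $\tau$ | $(1,2,3)$ | $(1,3,2)$ | $(2,1,3)$ | $(2,3,1)$ | $(3,1,2)$ | $(3,2,1)$ |
|---|---|---|---|---|---|---|
| set | $A$ | $A$ | $B$ | $B$ | $B$ | $B$ |
| $\mathrm{sgn}\,\tau$ | $+$ | $-$ | $-$ | $+$ | $+$ | $-$ |

Direct all edges toward the $x_p$ and number the vertices in the order $w,x_1,a,x_2,b,x_3$. The word of $\tau$ is $w\,x_{\tau(w)}\,a\,x_{\tau(a)}\,b\,x_{\tau(b)}$, which leaves $w,a,b$ in place and permutes the $x_p$ by $\tau$. So $s_{K_{3,3}}=\mathrm{sgn}$ on $\Sigma$.

**Definition (local character).** A *local character* is a function $\theta(\tau)=t_{w,\tau(w)}\,t_{a,\tau(a)}\,t_{b,\tau(b)}$ on $\Sigma$, where $t$ is a $3\times3$ array of signs.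

These are exactly the characters of $K_{3,3}$. The next lemma collects what we need about them; the later proofs use nothing else about $\Sigma$.

**Lemma 2.** Let $\theta$ be a local character.

1. $\prod_{\tau\in A}\theta(\tau)=\prod_{\tau\in B}\theta(\tau)$. Call this common sign $p(\theta)$.
2. If $p(\theta)=1$, then $\theta|_A=\pm1_A$. If $p(\theta)=-1$, then $\theta|_A=\pm\mathrm{sgn}|_A$. The functions $1_A$ and $\mathrm{sgn}|_A$ are linearly independent.
3. Give $\mathbb R^B$ the inner product $\langle y,z\rangle=\frac14\sum_{\tau\in B}y(\tau)z(\tau)$. There are orthonormal bases $\beta_0,\dots,\beta_3$ and $\gamma_0,\dots,\gamma_3$ of $\mathbb R^B$ such that the vectors in $\{\pm1\}^B$ with coordinate product $+1$ are exactly $\pm\beta_0,\dots,\pm\beta_3$, those with product $-1$ are exactly $\pm\gamma_0,\dots,\pm\gamma_3$, and $\langle\beta_c,\gamma_d\rangle=\pm\frac12$ for all $c,d$. Moreover one can take $\beta_0=\mathrm{sgn}|_B$.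
4. There are local characters $\theta_A,\theta_B$ with $\theta_A=\mathrm{sgn}$ on $A$ and $\theta_B=\mathrm{sgn}$ on $B$.

*Proof.* (1) Each pair (element of $\{w,a,b\}$, value) occurs in exactly two of the six bijections, so each $t_{i,p}$ occurs twice in $\prod_{\tau\in\Sigma}\theta(\tau)$, and this product is $1$. Hence $\prod_A\theta\cdot\prod_B\theta=1$, and two signs with product $1$ are equal.

(2) The set $A$ has two elements, and $\mathrm{sgn}$ takes the values $+1,-1$ on them. If $p(\theta)=1$, the two values of $\theta$ on $A$ agree; if $p(\theta)=-1$, they are opposite. Independence is clear from the vectors $(1,1)$ and $(1,-1)$.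

(3) For $y,z\in\{\pm1\}^B$, the number $m$ of entries $-1$ in $yz$ is even if the coordinate products of $y$ and $z$ agree and odd otherwise, and $\langle y,z\rangle=\frac14(4-2m)$. So for equal products $\langle y,z\rangle\in\{1,0,-1\}$, with $\pm1$ only for $y=\pm z$; for different products $\langle y,z\rangle=\pm\frac12$. Of the 16 sign vectors, 8 have product $+1$. They form four pairs $\pm\beta_c$, and different pairs are orthogonal, so $(\beta_c)$ is an orthonormal basis. The same holds for the 8 vectors of product $-1$, which gives $(\gamma_d)$. Exactly two elements of $B$ are odd, so $\mathrm{sgn}|_B$ has product $+1$ and may serve as $\beta_0$. Explicitly, in the order of the table, one may take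
$$\beta_0=(-,+,+,-),\quad \beta_1=(+,+,+,+),\quad \beta_2=(+,+,-,-),\quad \beta_3=(+,-,+,-),$$
and the $\gamma_d$ are the four vectors with exactly one entry $-1$.

(4) For $\theta_A$ put $t_{a,3}=-1$ and all other signs $+1$. Then $\theta_A(1,2,3)=+$ and $\theta_A(1,3,2)=-$, as wanted. For $\theta_B$ put $t_{a,2}=t_{b,3}=-1$ and all other signs $+1$. Then $\theta_B$ takes the values $-,+,+,-$ at $(2,1,3),(2,3,1),(3,1,2),(3,2,1)$, which are the signs in the table. $\square$

So $\mathrm{sgn}$ looks like a local character on $A$ and also on $B$, but with opposite values of $p$: on $A$ we need $p=-1$, while $\mathrm{sgn}|_B$ has product $+1$. Part 1 says that a single local character cannot do both. The price of this conflict is computed next.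

**Proposition 3.** $pf(K_{3,3})=4$.

*Proof.* **Upper bound.** Let $\chi$ be the character with sign $-1$ on $wx_1$ and $+1$ elsewhere. By (1), $\frac12(1-\chi)=1_A$ and $\frac12(1+\chi)=1_B$. Hence
$$\mathrm{sgn}=1_A\theta_A+1_B\theta_B=\tfrac12\theta_A-\tfrac12\chi\theta_A+\tfrac12\theta_B+\tfrac12\chi\theta_B .$$

**Lower bound.** Let $\mathrm{sgn}=\sum_{j=1}^k\alpha_j\theta_j$ with $k=pf(K_{3,3})$; by minimality all $\alpha_j\ne0$. Put $J^\pm=\{j:p(\theta_j)=\pm1\}$. Restrict to $A$. By Lemma 2(2) the terms with $j\in J^-$ are nonzero multiples of $\mathrm{sgn}|_A$ and those with $j\in J^+$ are nonzero multiples of $1_A$. So the $J^-$-terms sum to $\mathrm{sgn}|_A\neq0$ and the $J^+$-terms sum to $0$. Thus $J^-\ne\emptyset$ and $|J^+|\ne1$.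

Now restrict to $B$: $\beta_0=\sum_j\alpha_j\theta_j|_B$, where $\theta_j|_B$ is some $\pm\beta_c$ for $j\in J^+$ and some $\pm\gamma_d$ for $j\in J^-$.

If $J^-=\{j_0\}$, take the inner product with $\beta_c$ for $c=1,2,3$. The left side is $0$, and the term of $j_0$ contributes $\pm\frac12\alpha_{j_0}\ne0$, so some $j\in J^+$ must have $\theta_j|_B=\pm\beta_c$. That gives three indices in $J^+$, and $k\ge4$. If all four $\gamma_d$ occur up to sign among the $\theta_j|_B$, $j\in J^-$, then $k\ge4$. In the remaining case $|J^-|\ge2$ and some $\gamma_d$ does not occur. Take the inner product with this $\gamma_d$: the left side is $\pm\frac12$ and the terms with $j\in J^-$ vanish, so $J^+\ne\emptyset$. Since $|J^+|\ne1$, we get $|J^+|\ge2$ and $k\ge4$. $\square$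

So far the values are $1$ and $4$, in agreement with the guess. But Miranda and Lucchesi showed that there are graphs with Pfaffian number $6$, so the guess is false. We shall construct such graphs, together with graphs for all larger even numbers.

## 4. Disjoint unions, and a gadget made from $K_{3,3}$

The first way to make new Pfaffian numbers from old is to take disjoint unions. Perfect matchings of $G\sqcup H$ are pairs, $s_{G\sqcup H}(M,N)=s_G(M)s_H(N)$ if the vertices of $G$ are numbered first, and characters of $G\sqcup H$ are products of a character of $G$ and one of $H$. Multiplying two representations out gives $pf(G\sqcup H)\le pf(G)\,pf(H)$, and freezing one matching $N$ gives $pf(G\sqcup H)\ge pf(G)$. For two copies of $K_{3,3}$ this says that the Pfaffian number lies between $4$ and $16$. The two bounds are far apart, and the upper bound multiplies, while we want to move from $4$ to $6$ to $8$. We need an operation that adds.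

The idea is to connect a copy of $K_{3,3}$ to the old graph more tightly. In $K_{3,3}$ the vertex $w$ chooses between $x_1$ (the set $A$) and $\{x_2,x_3\}$ (the set $B$). We divide the role of $w$ between an old vertex $h$, which keeps the edge to $x_1$, and a new vertex $u$, which keeps the edges to $x_2,x_3$.

**Definition (attachment).** Let $G'$ be a graph with a perfect matching, and let $v\ne h$ be vertices of $G'$ such that $G'-v-h$ has a perfect matching. The graph $G'[v,h]$ is obtained from $G'$ by adding new vertices $u,a,b,x_1,x_2,x_3$ and the edges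
$$vu,\qquad hx_1,\quad ux_2,\quad ux_3,\qquad ax_p,\ bx_p\quad(p=1,2,3).$$

The edge $vh$ may or may not be present in $G'$. The added vertices $a,b,x_1,x_2,x_3$ span a $K_{2,3}$.

**Example.** Let $G'=K_2$ with vertices $v,h$. Then $G'-v-h$ is empty and has a perfect matching, so the attachment is allowed. In $K_2[v,h]$ there is a path $u,v,h,x_1$ whose inner vertices have degree $2$. If we contract the path $v,h,x_1$ to one vertex $x$, we get $K_{3,3}$ with classes $\{u,a,b\}$ and $\{x,x_2,x_3\}$.

Attaching repeatedly, always with the same $v$ and with the last $u$ as the next $h$, we arrive at the graphs of the main theorem.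

**Theorem 4.** For $r\ge2$ let $G_r$ be the graph with vertices $v$, $h_1,\dots,h_r$, and $a_l,b_l,x_l^1,x_l^2,x_l^3$ for $1\le l\le r-1$, and edges
$$vh_i\ (1\le i\le r),\qquad h_lx_l^1,\quad h_{l+1}x_l^2,\quad h_{l+1}x_l^3,\quad a_lx_l^p,\quad b_lx_l^p\quad(1\le l\le r-1,\ p=1,2,3).$$
Then $pf(G_r)=2r$. Consequently every even integer $k\ge4$ is the Pfaffian number of some graph, and, since $2$ is not a Pfaffian number, the even Pfaffian numbers are exactly $4,6,8,\dots$

## 5. Matchings, signs and characters after an attachment

Let $G=G'[v,h]$. We describe its three ingredients in terms of $G'$ and $\Sigma$.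

**Matchings.** The aim is to show that a perfect matching of $G$ is a perfect matching of a smaller graph together with an element of $B$ or of $A$. Let $M\in\mathcal M(G)$. The vertices $a,b$ have neighbors only among the $x_p$, so they are matched to two of them; let $x_q$ be the third. Define $\tau\in\Sigma$ by $ax_{\tau(a)},bx_{\tau(b)}\in M$ and $\tau(w)=q$.

If $q\in\{2,3\}$, the only neighbor of $x_q$ other than $a,b$ is $u$, so $ux_q\in M$. Then $vu\notin M$, and $hx_1\notin M$ since $x_1$ is matched to $a$ or $b$. So
$$M=M'\cup\{ux_{\tau(w)},ax_{\tau(a)},bx_{\tau(b)}\},\qquad M'\in\mathcal M(G'),\ \tau\in B.$$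
We call such $M$ *of the first kind*.

If $q=1$, the only neighbor of $x_1$ other than $a,b$ is $h$, so $hx_1\in M$. Since $x_2,x_3$ are matched to $a,b$, the vertex $u$ must be matched to $v$. So
$$M=M''\cup\{vu\}\cup\{hx_{\tau(w)},ax_{\tau(a)},bx_{\tau(b)}\},\qquad M''\in\mathcal M(G'-v-h),\ \tau\in A.$$
We call such $M$ *of the second kind*. Conversely, all these choices give perfect matchings of $G$. Hence
$$\mathcal M(G)\;\cong\;\big(\mathcal M(G')\times B\big)\ \sqcup\ \big(\mathcal M(G'-v-h)\times A\big). \tag{2}$$
Both parts are nonempty, by the hypotheses on $G'$.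

**Signs.** The aim is to express $s=s_G$ by $s'=s_{G'}$ and $\mathrm{sgn}\,\tau$. Number the vertices of $G'$ first, then $u,x_1,a,x_2,b,x_3$ in this order. Let $D_0$ extend an orientation $D_0'$ of $G'$ by $v\to u$ and by directing all edges at $x_1,x_2,x_3$ toward $x_p$.

For $M=(M',\tau)$ of the first kind the word is
$$(\text{word of }M')\ u\,x_{\tau(w)}\,a\,x_{\tau(a)}\,b\,x_{\tau(b)} .$$
The first block permutes the labels of $G'$, and the second block permutes the $x_p$ by $\tau$ and fixes $u,a,b$. So
$$s(M',\tau)=s'(M')\,\mathrm{sgn}\,\tau . \tag{3}$$

For $M=(M'',\tau)$ of the second kind the word is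
$$(\text{word of }M'')\ v\,u\,h\,x_{\tau(w)}\,a\,x_{\tau(a)}\,b\,x_{\tau(b)} .$$
For fixed $M''$, changing $\tau$ only permutes the entries $x_p$. So $s(M'',\tau)$ is $\mathrm{sgn}\,\tau$ times a sign that does not depend on $\tau$.

Suppose moreover that $vh\in E(G')$ and that $v\to h$ in $D_0'$. Transpose the entries $u$ and $h$ in the last word. We get
$$(\text{word of }M'')\ v\,h\ \ u\,x_{\tau(w)}\,a\,x_{\tau(a)}\,b\,x_{\tau(b)},$$
which is the word of $M''\cup\{vh\}\in\mathcal M(G')$ followed by the block from before, now with $\tau\in A$. (It is not the word of a matching of $G$, because $ux_1$ is not an edge, but the computation of its sign is the same.) Therefore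
$$s(M'',\tau)=-\,s'(M''\cup\{vh\})\,\mathrm{sgn}\,\tau . \tag{4}$$

**Characters.** The aim is to factor each character along (2). Let $\psi$ be a character of $G$ with edge signs $t_e$. Define its local character $\theta$ by
$$t_{w,1}=t_{hx_1},\quad t_{w,2}=t_{ux_2},\quad t_{w,3}=t_{ux_3},\quad t_{a,p}=t_{ax_p},\quad t_{b,p}=t_{bx_p}.$$
Then
$$\psi(M',\tau)=\psi'(M')\,\theta(\tau),\qquad \psi(M'',\tau)=\psi''(M'')\,\theta(\tau), \tag{5}$$
where $\psi'$ is the character of $G'$ with signs $t_e$, $e\in E(G')$, and $\psi''(M'')=t_{vu}\prod_{e\in M''}t_e\in\{\pm1\}$. What matters is that the same $\theta$ appears in both parts.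

**What looking at the two parts separately gives.** Freeze one $\tau\in B$ in (3): a representation of $s$ by $k$ characters becomes one of $\pm s'$ by $k$ characters of $G'$, so $pf(G)\ge pf(G')$. This shows no increase, and the first part alone can show none: if $s'=\sum_i\alpha_i\psi_i'$, then on the first part $s=\sum_i\alpha_i\psi'_i\theta_B$, with only $pf(G')$ terms.

From above, one can treat the two parts separately with the indicator of $hx_1\in M$, as in Proposition 3. On the second part, for fixed $\tau$, changing $M''$ only permutes the first entries of the word, so there $s=\pm s_{G'-v-h}(M'')\,\mathrm{sgn}\,\tau$ with a constant sign. With $\theta_B$ and $\theta_A$ this gives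
$$pf(G)\le2\,pf(G')+2\,pf(G'-v-h).$$
For $G'=G_2$, $v$, $h=h_2$, the graph $G'-v-h$ has exactly the two perfect matchings given by $A$, so its Pfaffian number is $1$. Once we know $pf(G_2)=4$, these arguments only give $4\le pf(G_3)\le10$. Both bounds have to be improved.

## 6. Each attachment raises the Pfaffian number by at least two

The way past the lower bound is the argument of Proposition 3, with functions on $\mathcal M(G')$ in place of numbers as coefficients. The second part of (2) forces local characters with $p=-1$ and forbids a single one with $p=+1$. The first part, expanded in the bases $\beta_c$ and $\gamma_d$, shows that the characters with $p=-1$ must be compensated, while enough of the others have to represent $s'$.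

**Lemma 5.** Let $G'$ be any graph with a perfect matching, and let $v\neq h$ be vertices such that $G'-v-h$ has a perfect matching. Then
$$pf(G'[v,h])\ \ge\ \max\{2,pf(G')\}+2 .$$

*Proof.* Let $G=G'[v,h]$, $k=pf(G)$ and $s=\sum_{j=1}^k\alpha_j\psi_j$. By minimality all $\alpha_j\ne0$. Factor each $\psi_j$ as in (5), with $\psi_j',\psi_j'',\theta_j$, and put $J^\pm=\{j:p(\theta_j)=\pm1\}$. So $k=|J^+|+|J^-|$.

**Step 1: the second part restricts $J^+$ and $J^-$.** This step shows
$$J^-\ne\emptyset,\qquad |J^+|\ne1. \tag{6}$$
Fix one $M''\in\mathcal M(G'-v-h)$. By Section 5, as functions on $A$,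
$$\sum_j\alpha_j\,\psi_j''(M'')\,\theta_j|_A=\pm\,\mathrm{sgn}|_A .$$
By Lemma 2(2), the terms with $j\in J^-$ are nonzero multiples of $\mathrm{sgn}|_A$, and those with $j\in J^+$ are nonzero multiples of $1_A$. By linear independence the $J^-$-terms sum to $\pm\mathrm{sgn}|_A\ne0$, so $J^-\neq\emptyset$. The $J^+$-terms sum to $0$, and a single nonzero term cannot do that, so $|J^+|\ne1$.

**Step 2: the first part becomes a vector equation.** This step prepares the inner products. By (3) and $\mathrm{sgn}|_B=\beta_0$, for every $M'\in\mathcal M(G')$,
$$s'(M')\,\beta_0=\sum_j\alpha_j\,\psi_j'(M')\,\theta_j|_B\qquad\text{in }\mathbb R^B . \tag{7}$$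
By Lemma 2(1), the coordinate product of $\theta_j|_B$ is $p(\theta_j)$. So by Lemma 2(3), $\theta_j|_B$ is $\pm\beta_c$ for one $c$ if $j\in J^+$, and $\pm\gamma_d$ for one $d$ if $j\in J^-$. Let $J^+_c$ and $J^-_d$ be the corresponding subsets. By (6), $|J^-|\ge1$, so one of the three cases in the following steps holds.

**Step 3: the case $|J^-|=1$.** Here we show $k\ge pf(G')+3$. Let $J^-=\{j_0\}$. For $c=1,2,3$ the inner product of (7) with $\beta_c$ is
$$0=\sum_{j\in J^+_c}\pm\alpha_j\psi_j'\ \pm\ \tfrac12\alpha_{j_0}\psi_{j_0}'\qquad\text{on }\mathcal M(G'),$$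
with signs that do not depend on $M'$. The last term is nowhere zero, so $J_1^+,J_2^+,J_3^+$ are all nonempty. The inner product with $\beta_0$ is
$$s'=\sum_{j\in J_0^+}\pm\alpha_j\psi_j'\ \pm\ \tfrac12\alpha_{j_0}\psi_{j_0}' ,$$
so $s'$ is a combination of $|J_0^+|+1$ characters of $G'$, and $|J_0^+|\ge pf(G')-1$. Altogether
$$k\ge1+3+\big(pf(G')-1\big)=pf(G')+3 .$$

**Step 4: the case $|J^-|\ge2$ with some $J^-_d$ empty.** Here we show $k\ge\max\{2,pf(G')\}+2$. Take the inner product of (7) with $\gamma_d$ for a $d$ with $J_d^-=\emptyset$. All terms with $j\in J^-$ vanish, because they are multiples of other $\gamma$'s. The left side is $\pm\frac12s'(M')$, and each $j\in J^+$ contributes $\pm\frac12\alpha_j\psi_j'(M')$. So $s'$ is a combination of the characters $\psi_j'$, $j\in J^+$, and $|J^+|\ge pf(G')\ge1$. By (6), $|J^+|\ne1$, so $|J^+|\ge\max\{2,pf(G')\}$. Adding $|J^-|\ge2$ gives the claim.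

**Step 5: the case where all four $J^-_d$ are nonempty.** Here we show $k\ge pf(G')+3$. Take the inner product of (7) with $\gamma_0$. The terms with $j\in J_1^-\cup J_2^-\cup J_3^-$ vanish, and the left side is $\pm\frac12s'(M')$. So $s'$ is a combination of the characters $\psi_j'$ with $j\in J^+\cup J_0^-$, and $|J^+|+|J^-_0|\ge pf(G')$. Hence
$$k\ge pf(G')+|J_1^-|+|J_2^-|+|J_3^-|\ge pf(G')+3 .$$

**Step 6: the bounds combined.** Since $pf(G')\ge1$, we have $pf(G')+1\ge\max\{2,pf(G')\}$, so $pf(G')+3\ge\max\{2,pf(G')\}+2$. The bound of the lemma holds in all cases. $\square$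

## 7. The graphs $G_r$ have Pfaffian number $2r$

Lemma 5 gives the lower bound. For the upper bound we give up the indicator of $hx_1\in M$, which doubles everything at each attachment. Every perfect matching uses exactly one of the $r$ edges at $v$, and each attachment adds exactly one edge at $v$. If the sign agrees with a character on each of the $r$ classes defined by these edges, then $2r$ characters suffice.

*Proof of Theorem 4.* Let $G_1=K_2$ with vertices $v,h_1$.

**Step 1: $G_r$ arises by attachments.** For $r\ge2$ the definitions give $G_r=G_{r-1}[v,h_{r-1}]$, with $u=h_r$, $a=a_{r-1}$, $b=b_{r-1}$ and $x_p=x_{r-1}^p$. We must check that each attachment is allowed, that is, that $G_r$ and $G_r-v-h_r$ have perfect matchings for every $r\ge1$. It is enough that $G_r$ has a perfect matching containing $vh_r$. For $r=1$ this is clear. For $r\ge2$, $G_{r-1}-v-h_{r-1}$ has a perfect matching by induction, so $G_r$ has matchings of the second kind, and these contain $vu=vh_r$.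

**Step 2: lower bound.** We iterate Lemma 5. We have $pf(G_1)=1$, so $pf(G_2)\ge2+2=4$. For $r\ge3$, by induction, $pf(G_r)\ge pf(G_{r-1})+2\ge2(r-1)+2=2r$.

**Step 3: the sign is a character on each class at $v$.** We use the numberings and orientations of Section 5 at each attachment, starting with $v\to h_1$ and $v$ numbered before $h_1$. Then $v\to h_i$ for all $i$, since $v\to u$ at each attachment. We claim:

> For every $1\le i\le r$ there is a character $\varphi_i$ of $G_r$ with $\varphi_i(M)=s_{G_r}(M)$ for all $M\in\mathcal M(G_r)$ containing $vh_i$.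

For $r=1$ there is one matching, of sign $+1$, and $\varphi_1=1$ works. Let $r\ge2$, let $G'=G_{r-1}$ with characters $\varphi_1',\dots,\varphi_{r-1}'$, and let $t'_e$ denote the edge signs of $\varphi_{r-1}'$.

Let $i\le r-1$. A matching $M\ni vh_i$ does not contain $vu=vh_r$, so it is of the first kind, $M=(M',\tau)$ with $vh_i\in M'$ and $\tau\in B$. By (3), the claim for $G'$, and Lemma 2(4),
$$s(M)=s'(M')\,\mathrm{sgn}\,\tau=\varphi_i'(M')\,\theta_B(\tau).$$
So define $\varphi_i$ by the signs of $\varphi_i'$ on $E(G')$, the signs of $\theta_B$ on the nine edges at $x_1,x_2,x_3$ (under the correspondence of Section 5), and $+1$ on $vu$.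

Let $i=r$. A matching $M\ni vu$ is of the second kind, $M=(M'',\tau)$ with $\tau\in A$. Since $vh_{r-1}\in E(G')$ with $v\to h_{r-1}$, we may use (4) with $h=h_{r-1}$. The matching $M''\cup\{vh_{r-1}\}$ of $G'$ contains $vh_{r-1}$, so
$$s(M)=-\,\varphi_{r-1}'(M''\cup\{vh_{r-1}\})\,\theta_A(\tau)=\Big(-t'_{vh_{r-1}}\Big)\prod_{e\in M''}t'_e\cdot\theta_A(\tau).$$
So define $\varphi_r$ by the signs $t'_e$ on $E(G')$, the signs of $\theta_A$ on the nine edges at $x_1,x_2,x_3$, and the sign $-t'_{vh_{r-1}}$ on $vu$. This proves the claim.

**Step 4: upper bound.** We put the classes together. Let $\chi_i$ be the character with sign $-1$ on $vh_i$ and $+1$ elsewhere. By (1), $\frac12(1-\chi_i)$ is the indicator of $vh_i\in M$. Every perfect matching contains exactly one of the edges $vh_i$, so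
$$s_{G_r}=\sum_{i=1}^r\tfrac12(1-\chi_i)\,\varphi_i=\sum_{i=1}^r\Big(\tfrac12\varphi_i-\tfrac12\chi_i\varphi_i\Big).$$
This is a combination of $2r$ characters, so $pf(G_r)\le2r$. With Step 2, $pf(G_r)=2r$.

Every even $k\ge4$ is $2r$ with $r\ge2$, and $2$ is not a Pfaffian number by Norine's theorem (see also Section 2). So the even Pfaffian numbers are exactly $4,6,8,\dots$ $\square$

For example, $pf(G_3)=6$: the bounds $4$ and $10$ of Section 5 have been replaced by $6$ and $6$. The argument says nothing about which odd numbers are Pfaffian numbers.

## 8. Splitting vertices: graphs close to planar and graphs of maximum degree three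

The contraction from $K_2[v,h]$ to $K_{3,3}$ in Section 4 is an instance of an operation that does not change the Pfaffian number. It makes our examples smaller, or alternatively of small degree.

**Lemma 6 (splitting).** Let $z$ be a vertex of $G$, where $G$ has a perfect matching, and let $N(z)=N_1\sqcup N_2$ with $N_1,N_2\neq\emptyset$. Let $\hat G$ be obtained by replacing $z$ by vertices $z_1,o,z_2$, with $z_c$ adjacent to $N_c$ and to $o$, and $o$ adjacent only to $z_1,z_2$. Then $pf(\hat G)=pf(G)$.

For example, splitting a vertex of the 4-cycle, with $|N_1|=|N_2|=1$, gives the 6-cycle; both have exactly two perfect matchings and Pfaffian number $1$.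

*Proof.* **Step 1: matchings correspond.** In a perfect matching of $\hat G$ the vertex $o$ is matched to exactly one of $z_1,z_2$, and the other one is matched to a vertex $y$ of its $N_c$. So there is a bijection $\mathcal M(G)\to\mathcal M(\hat G)$, $M\mapsto\hat M$, which replaces the edge $zy\in M$ by $\{z_1y,oz_2\}$ if $y\in N_1$ and by $\{z_2y,oz_1\}$ if $y\in N_2$.

**Step 2: signs agree.** Number $\hat G$ with $z_1$ in the place of $z$ and with $o,z_2$ last, in this order. Keep $D_0$ on the old edges, where $z_cy$ takes the direction of $zy$, and direct $z_1\to o\to z_2$. If $y\in N_1$, the word of $\hat M$ is that of $M$ with $z$ replaced by $z_1$, followed by $o\,z_2$; so $s_{\hat G}(\hat M)=s_G(M)$. If $y\in N_2$, the word is that of $M$ with $z$ replaced by $z_2$, followed by $z_1\,o$. Exchange the entries $z_1$ and $z_2$, and then exchange the last two entries. These two transpositions leave the sign unchanged and produce the word of $M$ with $z$ replaced by $z_1$, followed by $o\,z_2$. So again $s_{\hat G}(\hat M)=s_G(M)$.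

**Step 3: characters agree.** Given signs $\hat t$ on $\hat G$, put $t_{zy}=\hat t_{z_1y}\hat t_{oz_2}$ for $y\in N_1$, $t_{zy}=\hat t_{z_2y}\hat t_{oz_1}$ for $y\in N_2$, and $t=\hat t$ elsewhere. The character of $G$ with signs $t$ corresponds to the one of $\hat G$ with signs $\hat t$. Conversely, given $t$ on $G$, put $\hat t_{z_cy}=t_{zy}$ for $y\in N_c$, $\hat t_{oz_1}=\hat t_{oz_2}=1$, and $\hat t=t$ elsewhere. So under the bijection of Step 1 the same functions are characters and the sign functions coincide. By Proposition 1, $pf(\hat G)=pf(G)$. $\square$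

**Theorem 7.** A positive even integer is a Pfaffian number if and only if it is at least $4$. For every even $k\ge4$:

(a) there is a simple connected bipartite graph $F_k$ with $3k-6$ vertices, $5k-11$ edges and $pf(F_k)=k$, having a vertex whose deletion leaves a planar graph;

(b) there is a simple connected bipartite graph of maximum degree at most $3$ with Pfaffian number $k$.

Here $F_4=K_{3,3}$. Its order $6$ is least possible for $k=4$: a graph with a perfect matching has even order, and graphs on at most $4$ vertices are planar, hence Pfaffian by the genus-$0$ case of the theorem of Galluccio and Loebl, and Tesler.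

*Proof.* The first sentence is Theorem 4 together with Norine's theorem. Let $k=2r$ with $r\ge2$.

**Proof of (a), the graph and its Pfaffian number.** We undo a splitting of $G_r$. In $G_r$ the vertex $h_1$ has exactly the neighbors $v$ and $x_1^1$. Let $F_k$ be obtained by replacing $v,h_1,x_1^1$ by one vertex $v^*$ adjacent to
$$h_2,\dots,h_r,\ a_1,\ b_1 .$$
The neighbors of $v$ other than $h_1$ are $h_2,\dots,h_r$, and those of $x_1^1$ other than $h_1$ are $a_1,b_1$. These two sets are disjoint and nonempty, so $F_k$ is simple and $G_r$ is the splitting of $F_k$ at $z=v^*$ with $N_1=\{h_2,\dots,h_r\}$, $N_2=\{a_1,b_1\}$, $z_1=v$, $o=h_1$, $z_2=x_1^1$. The bijection in Step 1 of Lemma 6 shows $\mathcal M(F_k)\ne\emptyset$, and Lemma 6 gives $pf(F_k)=pf(G_r)=2r=k$.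

**Proof of (a), the counts.** The graph $G_r$ has $1+r+5(r-1)=6r-4$ vertices and $r+9(r-1)=10r-9$ edges. Passing to $F_k$ loses two vertices and two edges. So $F_k$ has $6r-6=3k-6$ vertices and $10r-11=5k-11$ edges.

**Proof of (a), bipartite and connected.** The graph $G_r$ is bipartite with classes $\{h_i,a_l,b_l\}$ and $\{v,x_l^p\}$. Since $v$ and $x_1^1$ lie in the same class, $F_k$ is bipartite, with $v^*$ in that class. It is connected: $v^*$ is adjacent to all $h_{l+1}$ with $1\le l\le r-1$; each $h_{l+1}$ is adjacent to $x_l^2,x_l^3$; these are adjacent to $a_l,b_l$; and for $l\ge2$ the vertex $x_l^1$ is adjacent to $a_l$. For $r=2$ the classes are $\{h_2,a_1,b_1\}$ and $\{v^*,x_1^2,x_1^3\}$, and the number of edges is $9$, so $F_4=K_{3,3}$.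

**Proof of (a), planarity.** We have $F_k-v^*=G_r-\{v,h_1,x_1^1\}$, a subgraph of $G_r-v$, so it is enough that $G_r-v$ is planar. For each $l$, the subgraph on $\{a_l,b_l,h_{l+1},x_l^1,x_l^2,x_l^3\}$ is $K_{3,3}$ minus the edge $h_{l+1}x_l^1$. It is planar: draw the $K_{2,3}$ on $a_l,b_l$ and the $x_l^p$ in the plane; one of its three faces is bounded by the cycle $a_lx_l^2b_lx_l^3$, and $h_{l+1}$ can be placed there and joined to $x_l^2,x_l^3$. The graph $G_r-v$ consists of the single vertex $h_1$ and these $r-1$ pieces, which are pairwise disjoint, together with the edges $h_lx_l^1$ for $1\le l\le r-1$. Add the pieces one at a time, in the order $l=1,2,\dots,r-1$: draw the new piece with $x_l^1$ on its outer face, shrink it, place it inside a face incident with $h_l$ of the drawing so far, and draw the edge $h_lx_l^1$. So $G_r-v$ is planar.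

**Proof of (b).** We split $G_r$ until all degrees are at most $3$. While some vertex $z$ has degree $d\ge4$, split it with $|N_1|=2$ and $|N_2|=d-2$. The new vertices $z_1,o,z_2$ have degrees $3,2,d-1$, and no other degree changes. So $\sum_y\max(\deg y-3,0)$ drops from a contribution $d-3$ to a contribution $d-4$ at this place, that is, by $1$, and the process ends. A splitting keeps the graph simple. It keeps it connected, since every path through $z$ can be rerouted through $z_1$, through $z_2$, or along $z_1,o,z_2$. It keeps it bipartite: put $z_1,z_2$ in the class of $z$ and $o$ in the other class. By Lemma 6 the Pfaffian number remains $2r=k$. Since $G_r$ is simple, connected (as a splitting of the connected graph $F_k$) and bipartite, the final graph has all the properties in (b). $\square$
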